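# Pole orders of primitives on hypersurface complements: the sharp bound $r_f\le n+1$

## 1. Integrating monomials with poles along $x_0x_1=0$ and along $x_0^2x_1=0$

Let $\mathbb K$ be a field of characteristic zero. Consider the $2$-forms
$$\mu_{a,b}=x_0^ax_1^b\,dx_0\wedge dx_1,\qquad a+b=-2,$$
where $a,b$ are integers, possibly negative. With $\deg x_i=\deg dx_i=1$ they are homogeneous of degree $0$. The degree-$0$ monomial $1$-forms that can map to $\mu_{a,b}$ under $d$ are $x_0^{a+1}x_1^b\,dx_1$ and $x_0^ax_1^{b+1}\,dx_0$, and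
$$d(x_0^{a+1}x_1^b\,dx_1)=(a+1)\mu_{a,b},\qquad d(x_0^ax_1^{b+1}\,dx_0)=-(b+1)\mu_{a,b}=(a+1)\mu_{a,b}.$$
So $\mu_{a,b}$ has a primitive exactly when $(a,b)\ne(-1,-1)$. Since $d$ preserves the bidegree, a combination of the $\mu_{a,b}$ is exact if and only if each of its monomials is.

Now measure poles, first with $f=x_0x_1$. Say that a form has pole order at most $q$ if it can be written as a polynomial form divided by $f^q$; for monomials, both exponents must be at least $-q$. Let $\mu_{a,b}$ be exact of pole order at most $q$. By symmetry assume $a\le -2$, so $b\ge0$ and $a\ge -q$. The primitive $\frac1{a+1}x_0^{a+1}x_1^b\,dx_1$ has pole order at most $q-1$. This is what one expects: differentiation raises the pole order by one, so integration should lower it by one.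

Next take $f=x_0^2x_1$. Now pole order at most $q$ means that the exponent of $x_0$ is at least $-2q$ and that of $x_1$ at least $-q$. For $q\ge1$ the form $\mu_{-2q,2q-2}$ has pole order at most $q$ and is exact. Its primitives of the same bidegree are combinations of $x_0^{-2q+1}x_1^{2q-2}dx_1$ and $x_0^{-2q}x_1^{2q-1}dx_0$. Pole order at most $q-1$ would require the exponent of $x_0$ to be at least $-2q+2$, which fails for both. So integration does not lower the pole order at all. It does not raise it either: for any exact $\mu_{a,b}$ of pole order at most $q$, the form $\frac1{a+1}x_0^{a+1}x_1^b\,dx_1$ again has pole order at most $q$.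

So the pole order of the best primitive depends on the singularities and multiplicities of $\{f=0\}$. How bad can it get, for arbitrary $f$ in $n+1$ variables?

## 2. The pole-order filtration and the number $r_f$

Throughout, $\mathbb K$ has characteristic zero, $n\ge1$, and $f\in\mathbb K[x_0,\dots,x_n]$ is a nonzero homogeneous polynomial of degree $N$. Nothing is assumed about the singularities of $V(f)\subset\mathbb P^n$, and $f$ may have repeated factors.

**Definition (degree-zero forms).** For $0\le k\le n+1$, $T^k$ is the $\mathbb K$-vector space of rational differential $k$-forms $\omega/f^q$ on $\mathbb K^{n+1}$, where $q\ge0$ and $\omega$ is a polynomial $k$-form, homogeneous of total degree $qN$. The map $D_f:T^k\to T^{k+1}$ is the exterior derivative, $\omega/f^q\mapsto(f\,d\omega-q\,df\wedge\omega)/f^{q+1}$.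

**Definition (pole-order filtration).** $F_qT^k$ is the subspace of forms that can be written $\omega/f^q$ as above, and $F_qT^k=0$ for $q<0$. These spaces increase with $q$, and $D_f(F_qT^k)\subset F_{q+1}T^{k+1}$.

It is known (Dimca) that there is an integer $C\ge0$, independent of $q$, with
$$D_f(T^n)\cap F_qT^{n+1}\subset D_f(F_{q+C-2}T^n)\qquad\text{for every }q\ge0. \tag{1}$$

**Definition (the number $r_f$).** $r_f$ is the least such $C$.

Thus $C=1$ is the naive expectation, a primitive of pole order $q-1$. In Section 1 we have in effect computed two values. For $f=x_0x_1$, $C=1$ works, and $C=0$ fails at $q=2$ because $\mu_{-2,0}\neq 0$ is exact while $F_0T^1=0$; so $r_f=1$. For $f=x_0^2x_1$, $C=2$ works and $C=1$ does not, so $r_f=2$.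

A conjecture of Dimca (Conjecture 27; the source of the problem is Pierre Lairez, https://hal.inria.fr/hal-00981114v3/document, doi:10.1090/mcom/3054) states that $r_f\le n+1$ for every such $f$. It is true, and the bound is optimal for every $n\ge 1$.

**Theorem A.** For $\mathbb K,n,f$ as above, $D_f(T^n)\cap F_qT^{n+1}\subset D_f(F_{q+n-1}T^n)$ for all $q\ge0$. Hence $r_f\le n+1$.

**Theorem B (all form degrees).** Let $X=\mathbb P^n_{\mathbb C}$, $N\ge1$, let $V$ be the divisor of $f$ (with multiplicities), $U=X\setminus V$, $1\le k\le n$, $q\ge1$. If $w\in\Gamma(X,\Omega^k_X(qV))$ is exact on $U$, then $w=d\eta$ with $\eta\in\Gamma(X,\Omega^{k-1}_X((q+k-1)V))$.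

**Theorem C (sharpness).** For every $n\ge1$ and every $\mathbb K$ of characteristic $0$ there is $f$ with $r_f=n+1$. For $n\ge2$ it can be taken irreducible over $\overline{\mathbb K}$.

Here "exact on $U$" means $w=d\tau$ with $\tau\in\Gamma(U,\Omega_U^{k-1})$, algebraic forms. Theorems B and C are not used for Theorem A.

We use three published results for Theorems A and B.

* Hironaka: there is a log resolution of $(X,V)$ by a projective morphism which is an isomorphism over $X\setminus V$.
* Bott: $H^i(\mathbb P^n,\Omega^b(m))=0$ for $i>0$, $m>0$.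
* Steenbrink (*Vanishing theorems on singular spaces*, Astérisque 130 (1985), Thm 2): if $\dim X=n$, $\Sigma\subset X$ is closed and nowhere dense with $X\setminus\Sigma$ smooth, and $\pi:Y\to X$ is a resolution, an isomorphism over $X\setminus\Sigma$, with $E=\pi^{-1}(\Sigma)_{red}$ a simple normal crossing (SNC) divisor, then $R^i\pi_*\big(\Omega_Y^a(\log E)(-E)\big)=0$ for $i+a>n$.

Steenbrink's theorem is analytic. For projective $\pi$ and coherent $\mathcal F$, the analytification of $R^i\pi_*\mathcal F$ is $R^i\pi^{an}_*\mathcal F^{an}$, and analytification is faithful, so the vanishing holds for Zariski sheaves. Everything below is algebraic and in the Zariski topology.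

Recall the log forms: if $E=\{x_1\cdots x_r=0\}$ in local (étale) coordinates $x_1,\dots,x_n$, then $\Omega^a_Y(\log E)$ is the free module generated by the $a$-fold products of $\frac{dx_1}{x_1},\dots,\frac{dx_r}{x_r},dx_{r+1},\dots,dx_n$. For example, on a surface with $E=\{x_1x_2=0\}$ the sheaf $\Omega^2_Y(\log E)$ is generated by $\frac{dx_1\wedge dx_2}{x_1x_2}$, so $\Omega_Y^2(\log E)(-E)=\Omega^2_Y$. The same happens in top degree in any dimension: $\Omega^n_Y(\log E)(-E)=\Omega^n_Y$.

## 3. From the cone $\mathbb K^{n+1}$ to projective space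

**Step 1 (reduction to $\mathbb K=\mathbb C$).** The purpose is to have complex geometry available. Dividing by $f^q$ identifies $F_qT^k$ with the space of polynomial $k$-forms of degree $qN$. So if $\mathbb K_0\subset L$ is a field extension and $f$ is defined over $\mathbb K_0$, the spaces $T^k$, $F_qT^k$ and the map $D_f$ over $L$ come from those over $\mathbb K_0$ by $\otimes_{\mathbb K_0}L$. Images, intersections and inclusions of subspaces are compatible with this faithfully flat base change, so $r_f$ is the same over $\mathbb K_0$ and over $L$, and so is the truth of (1) for given $C$ and $q$. Let $\mathbb K_0\subset \mathbb K$ be generated over $\mathbb Q$ by the coefficients of $f$; it embeds in $\mathbb C$. So we may assume $\mathbb K=\mathbb C$.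

A nonzero polynomial $(n+1)$-form has degree at least $n+1$. Hence $T^{n+1}=0$ if $N=0$, and $F_0T^{n+1}=0$ always. For Theorem A we may therefore assume $N\ge1$ and $q\ge1$.

**Step 2 (forms on $\mathbb P^n$).** The purpose is to translate the problem into one about $X=\mathbb P^n$, the divisor $V$ of $f$ with multiplicities, and the affine variety $U=X\setminus V$. Let $\mathcal E=\sum x_i\partial_{x_i}$ be the Euler field and $\iota_{\mathcal E}$ its contraction. The Lie derivative $L_{\mathcal E}=d\iota_{\mathcal E}+\iota_{\mathcal E}d$ multiplies a form of degree $s$ by $s$, so it is $0$ on degree-$0$ forms. By the Euler sequence,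
$$\Gamma(X,\Omega_X^k(mV))=\{\theta/f^m:\ \theta\text{ a polynomial }k\text{-form of degree }mN,\ \iota_{\mathcal E}\theta=0\},$$
$$\Gamma(U,\Omega_U^k)=\{\tau\in T^k:\ \iota_{\mathcal E}\tau=0\}.$$
So $\iota_{\mathcal E}$ maps $T^{k+1}$ to $\Gamma(U,\Omega^k_U)$ and $F_mT^{k+1}$ to $\Gamma(X,\Omega_X^k(mV))$. It is injective on $(n+1)$-forms. We need two facts.

If $\eta=\theta/f^m\in\Gamma(X,\Omega_X^{n-1}(mV))$ with $m\ge1$, then
$$\eta=\iota_{\mathcal E}\xi\quad\text{with}\quad \xi=\frac{d\theta}{mNf^m}\in F_mT^n, \tag{2}$$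
because $mN\theta=L_{\mathcal E}\theta=\iota_{\mathcal E}d\theta$.

If $\hat\omega\in T^{n+1}$ and $\iota_{\mathcal E}\hat\omega=d\eta$ with $\eta=\iota_{\mathcal E}\xi$, $\xi\in T^n$, then
$$\hat\omega=-d\xi, \tag{3}$$
because $\iota_{\mathcal E}(\hat\omega+d\xi)=d\eta-d\iota_{\mathcal E}\xi=0$ and $\iota_{\mathcal E}$ is injective on $(n+1)$-forms.

**Proposition 1.** Let $q\ge1$. If $w\in\Gamma(X,\Omega_X^n(qV))$ is exact on $U$, then $w=d\eta$ with $\eta\in\Gamma(X,\Omega_X^{n-1}((q+n-1)V))$.

**Step 3 (Proposition 1 implies Theorem A).** Let $\hat\omega\in D_f(T^n)\cap F_qT^{n+1}$, say $\hat\omega=d\xi'$. Then $w:=\iota_{\mathcal E}\hat\omega=-d(\iota_{\mathcal E}\xi')$ lies in $\Gamma(X,\Omega^n_X(qV))$ and is exact on $U$. Proposition 1 gives $w=d\eta$; by (2) with $m=q+n-1\ge1$, $\eta=\iota_{\mathcal E}\xi$ with $\xi\in F_{q+n-1}T^n$; by (3), $\hat\omega=D_f(-\xi)$.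

**The case $n=1$ by hand.** Let $w\in\Gamma(\mathbb P^1,\Omega^1(qV))$ with $w=d\eta$ on $U$. At a point of $V$ of multiplicity $\mu$, $w$ has a pole of order at most $q\mu$. If $\eta$ has a pole of order $k\ge1$ there, $d\eta$ has a pole of order exactly $k+1$ (characteristic zero), so $k\le q\mu-1$. Hence $\eta\in\Gamma(X,\mathcal O_X(qV))$, which is Proposition 1 for $n=1$. If all $\mu=1$ we even get $\eta\in\Gamma(X,\mathcal O_X((q-1)V))$. Both examples of Section 1 fit. For $n\ge2$ this argument has no direct analogue: $\eta$ can be changed by any closed form on $U$, so a bad $\eta$ says nothing, and we must produce a good one.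

## 4. The twisted logarithmic complex on a resolution

Fix $q\ge1$. Let $\pi:Y\to X$ be a projective log resolution of $(X,V)$ which is an isomorphism over $U$, with $E=\pi^{-1}(V)_{red}$ SNC. Put $D=\pi^*V$, whose support is $E$, let $j:U\hookrightarrow X$ and $j':U\hookrightarrow Y$ be the inclusions, and set
$$A^a=\Omega^a_Y(\log E)(qD-E)\subset j'_*\Omega^a_U .$$
The divisor $qD-E$ is effective. Differentiating a log form times a monomial in the $x_i^{-1}$ gives forms of the same kind, so $A^\bullet$ is a subcomplex of $j'_*\Omega_U^\bullet$; it restricts to $\Omega^\bullet_U$ on $U$. Also $A^n=\Omega^n_Y(qD)$, so $w$ (we write $w$ for $\pi^*w$) is a global section of $A^n$.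

**Lemma 2.** For all $k$, $H^k(Y,A^\bullet)\cong H^k(\Gamma(U,\Omega_U^\bullet))$ by restriction. In particular, in the situation of Proposition 1, $[w]=0$ in $H^n(Y,A^\bullet)$.

*Proof.* We show that allowing more poles along $E$ does not change the cohomology. Let $G\ge0$ be supported on $E$, $E_1$ a component of $E$, and $Q$ the quotient of $\Omega^\bullet_Y(\log E)(G+E_1)$ by $\Omega^\bullet_Y(\log E)(G)$. We claim that $Q$ is acyclic. Near a point of $E_1$ take étale coordinates with $E=\{x_1\cdots x_r=0\}$, $E_1=\{x_1=0\}$. Let $v=x_1\partial_{x_1}$, and let $m\ge1$ be the multiplicity of $E_1$ in $G+E_1$. Contraction $\iota_v$ preserves both complexes. The Lie derivative $L_v$ kills the products of the $d\log x_i$ ($i\le r$) and $dx_i$ ($i>r$), it multiplies $x_1^{-m}$ by $-m$ and kills the other $x_i$, and $v(c)\in x_1\mathcal O$ for every function $c$. So $d\iota_v+\iota_vd=L_v$ acts on $Q$ as multiplication by $-m\ne0$. This is a map homotopic to zero and invertible, so $Q$ is acyclic.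

Starting from $qD-E$, add components of $E$ repeatedly and take the union: $A^\bullet\to j'_*\Omega_U^\bullet$ is a quasi-isomorphism. Since $j'$ and $U$ are affine, $H^i(Y,j'_*\Omega^a_U)=H^i(U,\Omega^a_U)=0$ for $i>0$, so $H^k(Y,j'_*\Omega^\bullet_U)=H^k(\Gamma(U,\Omega_U^\bullet))$. The class of $w$ there is zero because $w$ is exact on $U$. $\square$

## 5. What blocks a primitive on $Y$

The sensible first plan is to look for a primitive in $\Gamma(Y,A^{n-1})$. It would be very good. Let $X_0\supset U$ be the largest open set over which $\pi$ is an isomorphism; we will see in Section 8 that $\operatorname{codim}(X\setminus X_0)\ge2$. Over $X_0$ we have $A^{n-1}\subset\Omega^{n-1}_X(qV)$, and a section of a locally free sheaf on a normal variety extends over codimension $2$. So an element of $\Gamma(Y,A^{n-1})$ is an element of $\Gamma(X,\Omega^{n-1}_X(qV))$, and the plan would give $r_f\le2$.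

It stops here. From $[w]=0$ in $H^n(Y,A^\bullet)$ one may conclude $w\in d\,\Gamma(Y,A^{n-1})$ only if nothing else can kill $w$ in the spectral sequence $E_1^{a,c}=H^c(Y,A^a)\Rightarrow H^{a+c}(Y,A^\bullet)$. The groups that can do so are subquotients of $H^c(Y,A^{n-1-c})$ with $1\le c\le n-1$. They have $a+c=n-1$, while Steenbrink's theorem makes $R^c\pi_*A^a$ vanish only for $a+c>n$.

These groups can be nonzero. Let $n=2$ and let $V$ be the cuspidal cubic $\{y^2z=x^3\}$. Since $R^1\pi_*\mathcal O_Y=0$, the sequence $0\to\mathcal O_Y(-E)\to\mathcal O_Y\to\mathcal O_E\to0$ shows that $R^1\pi_*\mathcal O_Y(-E)$ is the cokernel of $\mathcal O_X\to\pi_*\mathcal O_E$. Near the cusp the strict transform of $V$ is parametrized by $t$, with $x=t^2$, $y=t^3$ (where $z=1$). It meets the rest of $E$ transversally in the single point $t=0$. The function on $E$ that equals $t=y/x$ on the strict transform and $0$ on the exceptional curves is regular on $E$. It does not come from $\mathcal O_X$, since functions from $X$ restrict to power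 series in $t^2$ and $t^3$. So $R^1\pi_*A^0=R^1\pi_*\mathcal O_Y(-E)\otimes\mathcal O_X(qV)$ is nonzero, supported at one point. Further, $\pi_*A^0=\mathcal O_X((q-1)V)$ has no $H^2$ on $\mathbb P^2$, so $H^1(Y,A^0)\to H^0(X,R^1\pi_*A^0)\neq0$ is surjective, and $H^1(Y,A^0)\ne0$.

No sharper vanishing theorem can rescue the plan in general: its conclusion $r_f\le2$ contradicts Theorem C for every $n\ge2$.

What Steenbrink's theorem does give is this. If a complex $C^\bullet$ on $Y$ has terms of the form $A^a\otimes\pi^*(\text{locally free})$ in degrees $a$, then $R\pi_*C^\bullet$ has no cohomology in degrees greater than $n$. A complex $M$ with $\mathcal H^i(M)=0$ for $i>n$ receives a quasi-isomorphism from its truncation $\tau_{\le n}M$, and $\tau_{\le n}M$ maps to the single sheaf $\mathcal H^n(M)$. So we get a map to honest sheaves on $X$ from any complex that ends with $A^n$, and this map only sees the last term. The idea is to replace $A^\bullet$ by a double complex whose rows resolve the individual $A^a$, so that the total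 cohomology is unchanged, while every column ends with a term built from $A^n$. The tool is the Spencer complex. The price is that differential operators of order up to $b$ appear at the end of column $b$; acting on forms with pole $qV$, they produce poles $(q+b)V$. Since primitives come from column $n-1$, the price for $w$ is exactly the $n-1$ in Proposition 1.

## 6. The filtered Spencer complex

Let $\Theta_X$ be the tangent sheaf, and let $\mathcal D_X$ be the sheaf of differential operators, filtered by order ($F_m\mathcal D_X=0$ for $m<0$). For $0\le b\le n$ put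
$$S_b=\mathcal D_X\otimes_{\mathcal O_X}\wedge^{n-b}\Theta_X,\qquad F_mS_b=F_m\mathcal D_X\otimes_{\mathcal O_X}\wedge^{n-b}\Theta_X,$$
where the tensor product uses the right $\mathcal O_X$-structure of $\mathcal D_X$. So $Pg\otimes\xi=P\otimes g\xi$. We always regard $S_b$ as a left $\mathcal D_X$-module.

**Definition (Spencer differential).** $\delta:F_mS_b\to F_{m+1}S_{b+1}$ is
$$\delta(P\otimes\xi_1\wedge\dots\wedge\xi_i)=\sum_l(-1)^{l-1}P\xi_l\otimes\xi_1\wedge\cdots\widehat{\xi_l}\cdots\wedge\xi_i+\sum_{l<m}(-1)^{l+m}P\otimes[\xi_l,\xi_m]\wedge\xi_1\wedge\cdots\widehat{\xi_l}\cdots\widehat{\xi_m}\cdots\wedge\xi_i .$$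

**Example ($n=1$).** With coordinate $x$, the complex is $P\otimes\partial\mapsto P\partial$ from $\mathcal D_X\otimes\Theta_X$ to $\mathcal D_X$. Follow it by $\mathcal D_X\to\mathcal O_X$, $P\mapsto P(1)$. Writing $P=\sum p_k\partial^k$, we have $P(1)=p_0$, and $P-p_0$ is a unique right multiple of $\partial$. So $0\to F_{a-1}\mathcal D_X\otimes\Theta_X\to F_a\mathcal D_X\to\mathcal O_X\to0$ is exact for each $a\ge0$.

**Step 1 ($\delta$ is well defined).** Over the field $\mathbb C$ the formula is the Chevalley–Eilenberg differential of the Lie algebra $\Theta_X$ with values in the right module $\mathcal D_X$, so it is alternating and defined on $\mathcal D_X\otimes_{\mathbb C}\wedge_{\mathbb C}\Theta_X$. We must see that replacing $\xi_l$ by $g\xi_l$ gives the same value as replacing $P$ by $Pg$. In the first sum the $l$-th terms agree. For $r\ne l$ we use $P\xi_rg=Pg\xi_r+P\xi_r(g)$: the first sum for $g\xi_l$ exceeds that for $Pg$ by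
$$\sum_{r\ne l}(-1)^{r-1}P\,\xi_r(g)\otimes(\cdots\widehat{\xi_r}\cdots).$$
In the bracket sum only pairs containing $l$ matter. If $r>l$, then $[g\xi_l,\xi_r]=g[\xi_l,\xi_r]-\xi_r(g)\xi_l$, and moving $\xi_l$ back to its place costs $(-1)^{l-1}$; the excess has sign $-(-1)^{l+r}(-1)^{l-1}=(-1)^r$. If $r<l$, then $[\xi_r,g\xi_l]=g[\xi_r,\xi_l]+\xi_r(g)\xi_l$, and moving back costs $(-1)^{l-2}$; the sign is $(-1)^{l+r}(-1)^{l-2}=(-1)^r$. So the bracket sum contributes $\sum_{r\ne l}(-1)^rP\,\xi_r(g)\otimes(\cdots\widehat{\xi_r}\cdots)$, and the two excesses cancel.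

In local coordinates, for $J=(j_1<\dots<j_i)$ and $\partial_J=\partial_{j_1}\wedge\dots\wedge\partial_{j_i}$, the brackets vanish and
$$\delta(P\otimes\partial_J)=\sum_l(-1)^{l-1}P\partial_{j_l}\otimes\partial_{J\setminus j_l}. \tag{4}$$
This is the Koszul differential for the commuting right multiplications by the $\partial_j$. So $\delta^2=0$, and $\delta$ is left $\mathcal D_X$-linear.

**Step 2 (exactness of each filtered piece).** This is what will make the rows of the double complex resolutions. For $a\ge0$ consider the complex $(F_{a+b-n}S_b)_{0\le b\le n}$ with the augmentation $F_aS_n=F_a\mathcal D_X\to\mathcal O_X$, $P\mapsto P(1)$. The augmentation composed with $\delta$ is zero because $(P\xi)(1)=0$. We claim that the augmented complex is exact, by induction on $a$. For $a=0$ it is $\mathcal O_X\xrightarrow{=}\mathcal O_X$. For $a\ge1$ the quotient of the complex for $a$ by that for $a-1$ has terms $\mathrm{Sym}^{a-i}\Theta_X\otimes\wedge^i\Theta_X$ with $i=n-b$ (the augmentation $\mathcal O_X$ cancels). By (4) its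 differential is that of the degree-$a$ strand of the Koszul complex $\mathrm{Sym}\,\Theta_X\otimes\wedge\Theta_X$. All $0\le i\le\min(a,n)$ occur, so it is the full strand, which is exact for $a\ge1$. This proves the claim. All terms are locally free left $\mathcal O_X$-modules, with bases $\partial^\beta\otimes\partial_J$.

## 7. A double complex with rows resolving $A^a$ and columns ending in $A^n$

For $0\le a,b\le n$ set
$$K^{a,b}=A^a\otimes_{\pi^{-1}\mathcal O_X}\pi^{-1}F_{a+b-n}S_b,$$
$$d_1(\alpha\otimes s)=d\alpha\otimes s+\sum_j\pi^*dx_j\wedge\alpha\otimes\partial_js,\qquad d_2=\mathrm{id}\otimes\delta,$$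
with $x_j$ local coordinates on $X$. Here $d_1:K^{a,b}\to K^{a+1,b}$ and $d_2:K^{a,b}\to K^{a,b+1}$; the filtration index $a+b-n$ rises by one in both directions. Column $b$ is
$$A^{n-b}\otimes F_0S_b\to A^{n-b+1}\otimes F_1S_b\to\cdots\to A^n\otimes F_bS_b .$$

**Example ($n=1$).** Take $Y=X=\mathbb P^1$, $E=V_{red}$. Then $K^{0,0}=0$, $K^{0,1}=A^0$, $K^{1,0}=A^1\otimes\Theta_X$, $K^{1,1}=A^1\otimes F_1\mathcal D_X$. The row $a=1$ is $A^1\otimes\Theta_X\to A^1\otimes F_1\mathcal D_X$, which resolves $A^1$. The column $b=1$ is $\alpha\mapsto d\alpha\otimes1+\alpha\,dx\otimes\partial$.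

**Step 1 ($d_1$ is well defined and gives a double complex).** For a function $g$ on $X$, both $d_1(g\alpha\otimes s)$ and $d_1(\alpha\otimes gs)$ equal $g\,d_1(\alpha\otimes s)+dg\wedge\alpha\otimes s$; in the second case use $\partial_jgs=\partial_j(g)s+g\partial_js$. The definition does not depend on coordinates, because $\sum dx_j\otimes\partial_j$ is canonical and $(\theta,\xi)\mapsto\theta\wedge\alpha\otimes\xi s$ is $\mathcal O_X$-bilinear. Next,
$$d_1^2(\alpha\otimes s)=\sum_j\big(dx_j\wedge d\alpha+d(dx_j\wedge\alpha)\big)\otimes\partial_js+\sum_{j,k}dx_k\wedge dx_j\wedge\alpha\otimes\partial_k\partial_js=0:$$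
the first bracket vanishes, and the second sum pairs an antisymmetric with a symmetric expression. Finally $d_1d_2=d_2d_1$ because $\delta$ is left $\mathcal D_X$-linear. So $\mathrm{Tot}\,K$, with differential $d_1+(-1)^ad_2$ on $K^{a,b}$, is a complex.

**Step 2 ($\mathrm{Tot}\,K$ computes the cohomology of $A^\bullet$).** Define $\varepsilon:\mathrm{Tot}\,K\to A^\bullet$, with $A^a$ placed in degree $a+n$, by $\alpha\otimes P\mapsto P(1)\alpha$ on $K^{a,n}$ and $0$ on $K^{a,b}$ for $b<n$. It is a chain map: $\varepsilon d_2=0$, and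
$$\varepsilon d_1(\alpha\otimes P)=P(1)\,d\alpha+\sum_j\partial_j(P(1))\,dx_j\wedge\alpha=d(P(1)\alpha).$$
The augmented complexes of Section 6 are bounded exact complexes of locally free $\mathcal O_X$-modules, so they stay exact after $A^a\otimes_{\pi^{-1}\mathcal O_X}\pi^{-1}(-)$. Thus for each $a$ the row $(K^{a,\bullet},d_2)$ is a resolution of $A^a$ via $\varepsilon$. Filtering by $a$ (a finite filtration) shows that $\varepsilon$ is a quasi-isomorphism.

## 8. Pushing the columns down to $X$

**Step 1 (a model for the direct image).** We need actual complexes of sheaves, so that truncation makes sense column by column. Let $C_b=(K^{\bullet,b},d_1)$, let $\mathcal G^\bullet$ be the Godement resolution (functorial, flasque, each $\mathcal G^c$ an exact functor), and set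
$$M_b^i=\bigoplus_{a+c=i}\pi_*\mathcal G^c(C_b^a)$$
with total differential $d_M=d_1+(-1)^ad_{\mathcal G}$. Then $M_b$ is a complex of flasque sheaves on $X$ representing $R\pi_*C_b$, and $\delta$ induces morphisms of complexes $\delta:M_b\to M_{b+1}$. Let $\mathrm{Tot}(M_\bullet)$ have $M_b^i$ in degree $i+b$ and differential $d_M+(-1)^i\delta$. It represents $R\pi_*\mathrm{Tot}\,K$: the Godement complex of $\mathrm{Tot}\,K$ has the same terms, with sign $(-1)^{a+b}$ on $d_{\mathcal G}$ and $(-1)^a$ on $\delta$, and multiplying the $(a,b,c)$ term by $(-1)^{bc}$ turns one sign convention into the other. This does nothing when $c=0$. Hence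
$$H^k(Y,\mathrm{Tot}\,K)=H^k(X,\mathrm{Tot}\,M_\bullet)=H^k(\Gamma(X,\mathrm{Tot}\,M_\bullet)). \tag{5}$$

**Step 2 ($\mathcal H^i(M_b)=0$ for $i>n$).** This is where Steenbrink's theorem enters. As an $\mathcal O_Y$-module,
$$K^{a,b}=\Omega_Y^a(\log E)(-E)\otimes\pi^*\big(\mathcal O_X(qV)\otimes F_{a+b-n}S_b\big).$$
By the projection formula and Steenbrink's theorem with $\Sigma=V_{red}$, $R^c\pi_*K^{a,b}=0$ for $a+c>n$. The spectral sequence $E_1^{a,c}=R^c\pi_*C_b^a\Rightarrow\mathcal H^{a+c}(M_b)$ gives the claim.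

**Step 3 (from the end of column $b$ to $b$-forms on $U$).** Here we build maps $u_b:\mathcal H^n(M_b)\to j_*\Omega_U^b$. Top forms are a right $\mathcal D$-module: $w'\cdot g=gw'$ and $w'\cdot\xi=-L_\xi w'$. For example $(\varphi\,dx_1\wedge\dots\wedge dx_n)\cdot\partial_j=-\partial_j(\varphi)\,dx_1\wedge\dots\wedge dx_n$, and in general $(\varphi\,dx)\cdot P=P^t(\varphi)\,dx$ with $P^t$ the formal transpose and $dx=dx_1\wedge\dots\wedge dx_n$. On $U$, where $\pi$ is an isomorphism, let
$$\rho_b:\Omega_U^n\otimes\mathcal D_U\otimes\wedge^{n-b}\Theta_U\to\Omega^b_U,\qquad\rho_b(w'\otimes P\otimes\xi)=\iota_\xi(w'P),$$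
with $\iota_{\xi_1\wedge\dots\wedge\xi_i}=\iota_{\xi_1}\cdots\iota_{\xi_i}$. It is well defined over both tensor products: $(gw')P=w'(gP)$ and $\iota_\xi(w'Pg)=g\,\iota_\xi(w'P)=\iota_{g\xi}(w'P)$. It has two properties.

First, $\rho_bd_1=0$ on $C_b^{n-1}|_U$. Indeed $\rho_bd_1(\alpha\otimes P\otimes\xi)=\iota_\xi(\mu P)$ with $\mu=d\alpha+\sum_j(dx_j\wedge\alpha)\cdot\partial_j$. Write $\alpha=\sum_k\alpha_k\,\iota_{\partial_k}dx$; since $dx_j\wedge\iota_{\partial_k}dx$ is $dx$ for $j=k$ and $0$ otherwise, $\mu=\sum_k\partial_k\alpha_k\,dx-\sum_j\partial_j\alpha_j\,dx=0$.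

Second, $\rho_{b+1}\delta=-d\rho_b$. It suffices to check elements $w'\otimes P\otimes\partial_J$, which generate additively. Put $w''=w'P$. We claim
$$d\,\iota_{\partial_J}w''=\sum_l(-1)^{l-1}\iota_{\partial_{J\setminus j_l}}L_{\partial_{j_l}}w''. \tag{6}$$
For $|J|=0$ both sides vanish. For $|J|\ge1$ put $J'=J\setminus j_1$. Then
$$d\,\iota_{\partial_{j_1}}\iota_{\partial_{J'}}w''=L_{\partial_{j_1}}\iota_{\partial_{J'}}w''-\iota_{\partial_{j_1}}d\,\iota_{\partial_{J'}}w''.$$
Since $L_{\partial_{j_1}}$ commutes with all $\iota_{\partial_k}$, the first term is the $l=1$ term of (6). By induction the second is $-\sum_{l\ge2}(-1)^{l-2}\iota_{\partial_{j_1}}\iota_{\partial_{J'\setminus j_l}}L_{\partial_{j_l}}w''$, the rest of (6). On the other hand, by (4),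
$$\rho_{b+1}\delta(w'\otimes P\otimes\partial_J)=\sum_l(-1)^{l-1}\iota_{\partial_{J\setminus j_l}}(w''\cdot\partial_{j_l})=-\sum_l(-1)^{l-1}\iota_{\partial_{J\setminus j_l}}L_{\partial_{j_l}}w''=-d\,\rho_b(w'\otimes P\otimes\partial_J).$$

Put $\tilde\rho_b=(-1)^b\rho_b$, so that $\tilde\rho_{b+1}\delta=d\tilde\rho_b$. Since $C_b|_U$ ends in degree $n$, we have $\mathcal H^n(M_b)|_U=\mathcal H^n(C_b|_U)=C_b^n|_U/d_1C_b^{n-1}|_U$ with $C_b^n|_U=\Omega_U^n\otimes F_bS_b$. By the first property $\tilde\rho_b$ induces $\mathcal H^n(M_b)|_U\to\Omega_U^b$, hence a map $u_b:\mathcal H^n(M_b)\to j_*\Omega_U^b$. By the second,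
$$u_{b+1}\delta=d\,u_b. \tag{7}$$

**Step 4 (the pole order of the image).** We show that $u_b$ has image in $P^b:=\Omega_X^b((q+b)V)$. Let $X_0\supset U$ be the largest open set over which $\pi$ is an isomorphism. Since $X$ is normal, Zariski's main theorem shows that every fiber over a point of $X\setminus X_0$ has positive dimension. As $\dim\pi^{-1}(X\setminus X_0)\le n-1$, we get $\operatorname{codim}(X\setminus X_0)\ge2$.

Over $X_0$, $\mathcal H^n(M_b)=\mathcal H^n(C_b)$ is a quotient of $C_b^n=\Omega_X^n(qV)\otimes F_bS_b$. Write $f$ also for a local equation of $V$. If $w'=\varphi\,dx/f^q$ and $P$ has order at most $b$, then $w'P=P^t(\varphi f^{-q})\,dx\in f^{-q-b}\Omega_X^n$, because each derivation raises the exponent of $f$ in the denominator by at most one. Contraction with elements of $\wedge^{n-b}\Theta_X$ adds no pole. So for a section $s$ of $\mathcal H^n(M_b)$ over a small open $W$, $f^{q+b}u_b(s)$ is regular on $W\cap X_0$. It is then regular on $W$, because $\Omega_X^b$ is locally free, $X$ is normal and $\operatorname{codim}(X\setminus X_0)\ge2$.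

**Step 5 (the map to the pole-order complex).** We assemble the $u_b$ into one morphism of complexes. The $P^b$ form a complex $P$ under $d$. Let $N_b=\tau_{\le n}M_b$: that is, $N_b^i=M_b^i$ for $i<n$, $N_b^n=\ker d_M$, and $N_b^i=0$ for $i>n$. By Step 2, $N_b\hookrightarrow M_b$ is a quasi-isomorphism, hence so is $\mathrm{Tot}\,N_\bullet\hookrightarrow\mathrm{Tot}\,M_\bullet$. Let $P[-n]$ have $P^b$ in degree $n+b$ and differential $(-1)^nd$. Define
$$\Phi:\mathrm{Tot}(N_\bullet)\to P[-n],\qquad N_b^n\to\mathcal H^n(M_b)\xrightarrow{u_b}P^b,\qquad \Phi=0\text{ on }N_b^i,\ i<n.$$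
This is a morphism of complexes. For $x\in N_b^n$ the differential of $x$ is $(-1)^n\delta x$, and by (7) $\Phi((-1)^n\delta x)=(-1)^nu_{b+1}\delta[x]=(-1)^nd\,u_b[x]$. For $x\in N_b^{n-1}$ the only component of the differential lying in some $N^n$ is $d_Mx$, whose class in $\mathcal H^n(M_b)$ is zero. For $x\in N_b^i$ with $i<n-1$ no component lies in any $N^n$.

## 9. Proposition 1 and Theorem A

Let $w$ be as in Proposition 1. We lift $w$ to $\mathrm{Tot}\,K$, push the lift to $X$, and read off its image in $P$.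

**Step 1 (lifting $w$).** Put $\kappa=w\otimes1\in\Gamma(Y,K^{n,n})$. It is a cocycle of $\mathrm{Tot}\,K$ of degree $2n$, since $a$ and $b$ are both maximal, and $\varepsilon(\kappa)=w$. By Lemma 2, $[w]=0$ in $H^n(Y,A^\bullet)$. As $\varepsilon$ is a quasi-isomorphism, $[\kappa]=0$ in
$$H^{2n}(Y,\mathrm{Tot}\,K)=H^{2n}(X,\mathrm{Tot}\,M_\bullet)=H^{2n}(X,\mathrm{Tot}\,N_\bullet).$$

**Step 2 (applying $\Phi$).** Via $K^{n,n}\to\mathcal G^0(K^{n,n})$, $\kappa$ is a $d_M$-closed global section of $M_n^n$. So it is a global section of $N_n^n$ and a cocycle of $\Gamma(X,\mathrm{Tot}\,N_\bullet)$, and by Step 1 its class in $H^{2n}(X,\mathrm{Tot}\,N_\bullet)$ is zero. Hence the global section $\Phi(\kappa)=\tilde\rho_n(w\otimes1)=(-1)^nw$ of $P^n$ has zero class in $H^n(X,P)$.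

**Step 3 (global sections on $X$).** Since $(q+b)N>0$, Bott's theorem gives $H^i(X,P^b)=0$ for $i>0$, so $H^n(X,P)=H^n(\Gamma(X,P))$. Hence $w=d\eta$ with $\eta\in\Gamma(X,P^{n-1})=\Gamma(X,\Omega_X^{n-1}((q+n-1)V))$. This proves Proposition 1, and with Section 3 it proves Theorem A. $\blacksquare$

## 10. Forms of lower degree: proof of Theorem B

Now let $w\in\Gamma(X,\Omega_X^k(qV))$ be exact on $U$, with $1\le k\le n$, and keep the notation of Sections 4–8. Two points are new: it is no longer automatic that $\pi^*w$ is a section of $A^k$, and $w\otimes1$ is no longer a cocycle.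

**Step 1 ($\pi^*w\in\Gamma(Y,A^k)$).** At a generic point of a component $\{x=0\}$ of $E$ where $qD$ has multiplicity $m\ge1$, write $\pi^*w=x^{-m}(\alpha+dx\wedge\beta)$ with $\alpha,\beta$ free of $dx$. From $dw=0$ we get
$$m\,dx\wedge\alpha=x(d\alpha-dx\wedge d\beta),$$
so $dx\wedge\alpha$ is divisible by $x$, and $\alpha\in x\Omega_Y^k$ because $\alpha$ is free of $dx$. Thus $\pi^*w=x^{-m+1}\big(\alpha/x+\frac{dx}x\wedge\beta\big)\in\Omega_Y^k(\log E)(qD-E)$ there. As $A^k$ is locally free and $Y$ is normal, this holds on all of $Y$. By Lemma 2, $[w]=0$ in $H^k(Y,A^\bullet)$.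

**Step 2 (a cocycle over $w$).** We correct $w\otimes1$ by terms in lower columns until it is closed. For $0\le i\le n-k$ let
$$\tau_i=\sum_{|J|=i}dx_J\wedge w\otimes(1\otimes\partial_J)\in\Gamma(Y,K^{k+i,n-i}).$$
The filtration index there is $k\ge0$, so this makes sense; it is globally defined because $\sum_Jdx_J\otimes\partial_J$ is canonical. Since $dw=0$, and by (4),
$$d_1\tau_i=\sum_{J,\,j\notin J}dx_j\wedge dx_J\wedge w\otimes(\partial_j\otimes\partial_J)=d_2\tau_{i+1}\qquad(i<n-k),$$
because for $J'=J\cup\{j\}$ with $j$ in position $l$ we have $dx_{J'}=(-1)^{l-1}dx_j\wedge dx_J$. Also $d_2\tau_0=0$ (last column) and $d_1\tau_{n-k}=0$ (top forms). Put $\kappa=\sum_is_i\tau_i$ with $s_0=1$, $s_{i+1}=(-1)^{k+i}s_i$. The component of the differential of $\kappa$ in $K^{k+i+1,n-i}$ is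
$$s_id_1\tau_i+(-1)^{k+i+1}s_{i+1}d_2\tau_{i+1}=(s_i-s_i)\,d_1\tau_i=0,$$
so $\kappa$ is a cocycle of degree $n+k$, with $\varepsilon(\kappa)=w$. Hence $[\kappa]=0$ in $H^{n+k}(Y,\mathrm{Tot}\,K)$.

**Step 3 (applying $\Phi$).** The components of $\kappa$ lie in $M_{n-i}^{k+i}$ with $k+i\le n$, and the one with $k+i=n$ is $d_M$-closed because $d_1\tau_{n-k}=0$. So $\kappa$ is a global cocycle of $\mathrm{Tot}\,N_\bullet$, with zero class. Only $\tau_{n-k}$ contributes to $\Phi$:
$$\Phi(\kappa)=\pm\sum_{|J|=n-k}\iota_{\partial_J}(dx_J\wedge w)=\pm w .$$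
Indeed for $w=g\,dx_I$, $|I|=k$, only the complement $J$ of $I$ contributes, and $\iota_{\partial_J}(dx_J\wedge dx_I)=(-1)^{i(i-1)/2}dx_I$ with $i=n-k$; the sign depends only on $n,k$. As in Section 9, $[w]=0$ in $H^k(X,P)=H^k(\Gamma(X,P))$, that is, $w\in d\,\Gamma(X,P^{k-1})=d\,\Gamma(X,\Omega_X^{k-1}((q+k-1)V))$. $\blacksquare$

## 11. A family with $r_f=n+1$: the dimension count

We turn to Theorem C. By Theorem A only $r_f\ge n+1$ is needed. For $n=1$, $f=x_0^2x_1$ was treated in Sections 1 and 2: $\mu_{-2,0}=x_1\,dx_0\wedge dx_1/f$ is a nonzero element of $D_f(T^1)\cap F_1T^2$, and $F_0T^1=0$, so $C=1$ fails at $q=1$ and $r_f\ge2$. This $f$ is defined over every $\mathbb K$.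

Let $n\ge2$. Let $g_0=\sum_{i=1}^nx_i^p$ and $\ell=\sum_{i=1}^nc_ix_i$ with $c_i\in\mathbb Q^*$ generic, so that $\{\ell=0\}$ is transversal to $Z=\{g_0=0\}\subset\mathbb P^{n-1}$. Put
$$h=\ell^{p+1},\qquad f=x_0g_0+h,\qquad N=p+1,$$
with $p$ large, to be fixed below. For $n\ge3$, $g_0$ is irreducible of degree at least $2$; for $n=2$ transversality means that the point $\{\ell=0\}$ is not on $Z$, so $\gcd(\ell,g_0)=1$. In all cases $g_0$ and $h$ are coprime, and $f$, being linear in $x_0$, is irreducible over $\overline{\mathbb K}$. By Section 3, Step 1 we may work over $\mathbb C$. Write $x=(x_1,\dots,x_n)$, $dx=dx_1\wedge\dots\wedge dx_n$, and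

* $g=f(1,x)=g_0+h$;
* $\mathfrak a=(x_1^{p-1},\dots,x_n^{p-1})$, the Jacobian ideal of $g_0$;
* $R=\mathbb C[x]/\mathfrak a$, and $\sigma=n(p-2)$, its socle degree;
* $b_U=\dim H^n(U,\mathbb C)$;
* $\Lambda=\operatorname{rank}(h^{n-1}:R\to R)$.

The plan is a count. A form $\varphi\,dx/g^q$ is exact on $U$ under at most $b_U$ linear conditions on $\varphi$. We shall show that if it has a primitive of pole order $q+n-2$, then the lowest-degree part of $\varphi$ is annihilated by $h^{n-1}$ in $R$; this costs $\Lambda$ conditions. If $\Lambda>b_U$, some exact form has no such primitive.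

**Lemma 3.** $\Lambda>b_U$ for all sufficiently large $p$.

*Proof.* First we bound $b_U$. The point $o=[1:0:\dots:0]$ lies on $V$, so not in $U$; project from $o$ to $\mathbb P^{n-1}$. Put $B_1=\mathbb P^{n-1}\setminus Z$. Over $B_1$, replacing $x_0$ by $x_0+h/g_0$ turns the condition $f\ne0$ into $x_0\ne0$. So $U_1=U\cap\{g_0\ne0\}$ is a $\mathbb C^*$-bundle over the affine $(n-1)$-fold $B_1$, and the Gysin sequence gives $b_n(U_1)\le b_n(B_1)+b_{n-1}(B_1)=b_{n-1}(B_1)$. Where $g_0=0$, the condition $f\neq 0$ reads $\ell\ne0$, so the smooth divisor $U\setminus U_1$ of $U$ is a line bundle over $B_0=Z\setminus Z'$, where $Z'=Z\cap\{\ell=0\}$. Gysin sequences for $U\setminus U_1\subset U$, $Z'\subset Z$ and $Z\subset\mathbb P^{n-1}$ give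
$$b_U\le b_{n-2}(B_0)+b_{n-1}(B_1)\le\big(b_{n-2}(Z)+b_{n-3}(Z')\big)+\big(1+b_{n-2}(Z)\big)\le2p^{n-1}+p^{n-2}+4.$$
Here we used that a smooth degree-$p$ hypersurface of dimension $r$ has $b_r\le p^{r+1}+1$ (and $Z'=\emptyset$ if $n=2$).

Now $\Lambda$. We have $R\cong H^{2*}((\mathbb P^{p-2})^n,\mathbb C)$, and after rescaling the $x_i$ the element $\ell$ is an ample class. By hard Lefschetz $\ell^{\sigma-2k}$ is injective on $R_k$ for $2k\le\sigma$. So $h^{n-1}=\ell^s$, $s=(n-1)(p+1)$, is injective on $R_k$ if $s\le\sigma-2k$. Since $\sigma-s=p-3n+1$, this means $k\le k_1:=\lfloor(p-3n+1)/2\rfloor$. For such $k$ (which are at most $p-2$) $R_k$ is the space of all polynomials of degree $k$, so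
$$\Lambda\ge\sum_{k\le k_1}\binom{k+n-1}{n-1}=\binom{k_1+n}n,$$
a quantity of order $p^n$, while $b_U$ is at most of order $p^{n-1}$. $\square$

Fix $p$ with $\Lambda>b_U$.

## 12. The module $G_0$ of $g_0$

Let $\Omega^\bullet$ be the polynomial forms on $\mathbb A^n$ and $\partial$ a formal variable. The variable $\partial$ records pole order: later $\alpha\partial^k$ will correspond to $k!\,\alpha/g^{k+1}$.

**Definition.** On $\Omega^\bullet[\partial]$ put $\nabla_0=d-dg_0\wedge\partial$ and $t(\alpha\partial^k)=g_0\alpha\partial^k-k\alpha\partial^{k-1}$. Let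
$$G_0=\Omega^n[\partial]/\nabla_0\Omega^{n-1}[\partial],$$
graded by $\deg x_i=\deg dx_i=1$, $\deg\partial=-p$.

Then $\nabla_0$ has degree $0$ and $\nabla_0^2=0$. We have $[d,t]=dg_0\wedge$ and $[\partial,t]=1$, so $[\nabla_0,t]=0$. Hence $t$ and $\partial$ act on $G_0$.

**Example.** Take $n=2$, $p=2$, $g_0=x_1^2+x_2^2$. Since $x_1^2\,dx=\frac12dg_0\wedge x_1dx_2$, we have $[x_1^2\,dx\,\partial]=\frac12[d(x_1dx_2)]=\frac12[dx]$, and likewise for $x_2^2$. So $\partial t[dx]=[g_0\,dx\,\partial]=[dx]$. The class $[dx]$ has degree $2$ and $2/p=1$: this is an instance of (i) below.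

**Lemma 4.** (i) $\partial t=e/p$ on $(G_0)_e$.

(ii) If $k\ge1$ and $[\omega\partial^k]=[\omega'\partial^{k-1}]$ with $\omega,\omega'\in\Omega^n$, then $\omega\in dg_0\wedge\Omega^{n-1}$.

(iii) If $[\omega\partial^k]=0$ with $\omega\in\Omega^n$, then $\omega\in dg_0\wedge d\Omega^{n-2}$.

*Proof.* (i) Let $\omega\in\Omega^n$ have degree $s$, and now let $\mathcal E=\sum_{i\ge1}x_i\partial_{x_i}$. Contracting $dg_0\wedge\omega=0$ with $\mathcal E$ gives $g_0\omega=\frac1p\,dg_0\wedge\iota_{\mathcal E}\omega$. Using $\nabla_0(\iota_{\mathcal E}\omega\,\partial^k)$,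
$$[g_0\omega\partial^{k+1}]=\tfrac1p[d\iota_{\mathcal E}\omega\,\partial^k]=\tfrac sp[\omega\partial^k],\qquad\text{so}\qquad\partial t[\omega\partial^k]=\big(\tfrac sp-k\big)[\omega\partial^k],$$
and $[\omega\partial^k]$ has degree $s-pk$.

(ii) Write $\omega\partial^k-\omega'\partial^{k-1}=\nabla_0\sum_{j\le M}\eta_j\partial^j$. If $M\ge k$, the coefficient of $\partial^{M+1}$ gives $dg_0\wedge\eta_M=0$. The partial derivatives of $g_0$ form a regular sequence, so Koszul exactness gives $\eta_M=dg_0\wedge\gamma$. Adding $\nabla_0(\gamma\partial^{M-1})=d\gamma\,\partial^{M-1}-dg_0\wedge\gamma\,\partial^M$ to $\sum\eta_j\partial^j$ does not change its image under $\nabla_0$ and lowers $M$. Once $M\le k-1$, the coefficient of $\partial^k$ gives $\omega=-dg_0\wedge\eta_{k-1}$.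

(iii) Let first $k\ge1$. Reduce to $M\le k-1$ as in (ii). Comparing coefficients, $\omega=-dg_0\wedge\eta_{k-1}$, $d\eta_0=0$, and $d\eta_j=dg_0\wedge\eta_{j-1}$ for $1\le j\le k-1$. If $k-1\ge1$, write $\eta_0=d\gamma_0$ by the Poincaré lemma ($n-1\ge1$) and subtract $\nabla_0\gamma_0$. This makes $\eta_0=0$ and changes only $\eta_1$ besides. Then $d\eta_1=0$, and we continue until only $\eta_{k-1}$ remains; it is closed, $\eta_{k-1}=d\gamma$. So $\omega=-dg_0\wedge d\gamma$. For $k=0$ reduce in the same way to $M=0$: $\omega=d\eta_0$ and $dg_0\wedge\eta_0=0$, so $\eta_0=dg_0\wedge\gamma$ and $\omega=-dg_0\wedge d\gamma$. $\square$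

If $\omega$ in (iii) is homogeneous, $\gamma$ can be taken homogeneous, by keeping one homogeneous part.

**Passing from $g_0$ to $g=g_0+h$.** We need to compare the analogous operators for $g$,
$$\nabla_g=d-dg\wedge\partial,\qquad t_g(\alpha\partial^k)=g\alpha\partial^k-k\alpha\partial^{k-1},$$
with those for $g_0$. The operator
$$e^{-h\partial}=\sum_i\frac{(-h)^i}{i!}\partial^i:\Omega^\bullet[\partial]\to\prod_e(\Omega^\bullet[\partial])_e$$
is well defined because $h\partial$ has degree $+1$. Since $d\,e^{-h\partial}=e^{-h\partial}(d-dh\wedge\partial)$, and the formal derivative of $e^{-h\partial}$ with respect to $\partial$ is $-he^{-h\partial}$,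
$$\nabla_0e^{-h\partial}=e^{-h\partial}\nabla_g,\qquad te^{-h\partial}=e^{-h\partial}t_g. \tag{8}$$
For $\alpha\in\Omega^n$ set $\Psi(\alpha)=[e^{-h\partial}\alpha]\in\prod_e(G_0)_e$. Then
$$\Psi(d\eta)=\partial\Psi(dg\wedge\eta),\qquad\Psi(dg\wedge d\gamma)=0. \tag{9}$$
The first is the class of $e^{-h\partial}\nabla_g\eta=\nabla_0e^{-h\partial}\eta$; the second holds since $\nabla_g(dg\wedge\gamma)=-dg\wedge d\gamma$. Every polynomial $n$-form is exact, so repeated use of the first identity shows:
$$\text{for }k\le m,\ \text{any }\partial^k\Psi(\alpha)\text{ equals }\partial^m\Psi(\alpha')\text{ for some }\alpha'\in\Omega^n. \tag{10}$$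

**Forms with poles along $g$.** Let $\lambda(\alpha\partial^k)=k!\,\alpha/g^{k+1}$. Then $\lambda\nabla_g=d\lambda$, and $\lambda t_g(\alpha\partial^k)=0$ for $k\ge1$. Conversely, an element of $\ker\lambda\subset\Omega^n[\partial]$ of $\partial$-degree at most $m$ has the form $t_g\big(\sum_{1\le k\le m}\alpha_k\partial^k\big)$. Indeed, if its $\partial$-degree is $k\ge1$, multiplying $\lambda=0$ by $g^{k+1}$ shows that its top coefficient is divisible by $g$, say equal to $g\beta$; subtract $t_g(\beta\partial^k)$ and induct. In $\partial$-degree $0$ the element is $0$.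

## 13. The lowest part of a form with a primitive of pole order $q+n-2$

**Proposition 5.** Let $pq>\sigma+2n$, $0\ne\varphi\in\mathbb C[x]$, and suppose $\varphi\,dx/g^q=d(\theta/g^m)$ with $m=q+n-2$ and $\theta$ a polynomial $(n-1)$-form. If $\varphi_{k_0}$ is the lowest-degree homogeneous part of $\varphi$, then $h^{n-1}\varphi_{k_0}\in\mathfrak a$.

Suppose $h^{n-1}\varphi_{k_0}\notin\mathfrak a$. Then $k_0+(n-1)(p+1)\le\sigma$; in particular $k_0\le\sigma$. We derive a contradiction.

**Step 1 (an equation in $\prod_e(G_0)_e$).** We translate the primitive into a statement about $\Psi$. The element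
$$\tfrac1{(q-1)!}\varphi\,dx\,\partial^{q-1}-\tfrac1{(m-1)!}\nabla_g(\theta\partial^{m-1})$$
lies in $\ker\lambda$ and has $\partial$-degree at most $m$, so it equals $t_g\sum_{1\le k\le m}\alpha_k\partial^k$. Apply $(q-1)!\,e^{-h\partial}$ and take classes. By (8) the $\nabla_g$-term vanishes, and by (10) the terms $\partial^k\Psi(\alpha_k)$ combine:
$$\partial^{q-1}\Psi(\varphi\,dx)=t\,\partial^m\Psi(\beta)\qquad\text{for some }\beta\in\Omega^n.$$

**Step 2 (solving degree by degree).** We apply $\partial$ and divide by the scalar from Lemma 4(i). Write $\varphi=\sum\varphi_k$ and $a_k=k+n-pq$. The class $\partial^{q+i}[h^i\varphi_kdx]$ has degree $k+n+i(p+1)-p(q+i)=a_k+i$. In degree $e-pq$ with $e<pq$, the operator $\partial t$ is multiplication by $(e-pq)/p\ne0$, so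
$$(\partial^m\Psi(\beta))_{e-pq}=\frac p{e-pq}\,\partial^q\Psi(\varphi\,dx)_e=p\sum_{k+n+i=e}\frac{(-1)^i}{i!\,(a_k+i)}\,\partial^{q+i}[h^i\varphi_kdx]. \tag{11}$$

**Step 3 (rewriting the right side through $\Psi$).** The denominators $a_k+i$ spoil the exponential series; we restore it. Put $\nu_{k,l}=\prod_{r=0}^l(a_k+r)^{-1}$ if $a_k+l<0$ and $\nu_{k,l}=0$ otherwise. Partial fractions give, if $a_k+l<0$,
$$\nu_{k,l}=\sum_{i\le l}\frac{(-1)^i}{i!\,(l-i)!\,(a_k+i)}$$
(for $l=1$: $\frac1{a(a+1)}=\frac1a-\frac1{a+1}$). In generating series the right side is multiplication by $e^T$; multiplying by $e^{-T}$,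
$$\frac{(-1)^i}{i!\,(a_k+i)}=\sum_{l\le i}\frac{(-1)^{i-l}}{(i-l)!}\,\nu_{k,l}\qquad\text{if }a_k+i<0.$$
On the other hand
$$\partial^{q+l}\Psi(h^l\varphi_kdx)=\sum_{i\ge l}\frac{(-1)^{i-l}}{(i-l)!}\,\partial^{q+i}[h^i\varphi_kdx],$$
with the $i$-th term of degree $a_k+i$. So (11) says that in all degrees $<0$
$$\partial^{q+n-2}\Psi(\beta)\equiv p\sum_k\sum_{l\ge0}\nu_{k,l}\,\partial^{q+l}\Psi(h^l\varphi_kdx),$$
a finite sum. By (10) the terms with $l\le n-2$ can be moved to the left. So there is $\beta'\in\Omega^n$ with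
$$\partial^{q+n-2}\Psi(\beta')\equiv p\sum_k\sum_{l\ge n-1}\nu_{k,l}\,\partial^{q+l}\Psi(h^l\varphi_kdx)\qquad\text{in degrees }<0. \tag{12}$$

**Step 4 (comparing lowest degrees).** The right side of (12) has no components in degrees below
$$e_*=a_{k_0}+n-1=k_0+2n-1-pq,$$
and $e_*<0$ because $k_0\le\sigma$ and $pq>\sigma+2n$. In degree $e_*$ only $k=k_0$, $i=l=n-1$ contribute, and the component is $p\,\nu_{k_0,n-1}\,\partial^{q+n-1}[h^{n-1}\varphi_{k_0}dx]$ with $\nu_{k_0,n-1}\ne0$.

Now the left side. Let $\beta'_s$ be the lowest homogeneous part of $\beta'$, of degree $s$, if $\beta'\ne0$. If $s-p(q+n-2)<e_*$, then (12) in that degree gives $\partial^{q+n-2}[\beta'_s]=0$, and by Lemma 4(iii) $\beta'_s=dg_0\wedge d\gamma$ with $\gamma$ homogeneous. Replace $\beta'$ by $\beta'-dg\wedge d\gamma=\beta'-\beta'_s-dh\wedge d\gamma$. By (9) this does not change $\Psi(\beta')$, and since $dh\wedge d\gamma$ has degree $s+1$ it raises $s$ (or gives $0$). After finitely many steps $\beta'=0$ or $s-p(q+n-2)\ge e_*$. Then in degree $e_*$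 the left side is $[\beta''\partial^{q+n-2}]$ for some $\beta''\in\Omega^n$, possibly $0$, and
$$p\,\nu_{k_0,n-1}\,[h^{n-1}\varphi_{k_0}dx\,\partial^{q+n-1}]=[\beta''\partial^{q+n-2}].$$
By Lemma 4(ii), $h^{n-1}\varphi_{k_0}dx\in dg_0\wedge\Omega^{n-1}$, that is, $h^{n-1}\varphi_{k_0}\in\mathfrak a$. This is the contradiction that proves Proposition 5. $\square$

## 14. Too many exact forms for pole order $q+n-2$: proof of Theorem C

Suppose $r_f\le n$. Then (1) holds with $C=n$. Choose $q$ with $pq>\sigma+2n$ and $qN-n-1\ge\sigma$.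

**Step 1 (exact forms have few conditions).** In the chart $x_0=1$,
$$\Gamma(X,\Omega_X^n(qV))=\{\varphi\,dx/g^q:\deg\varphi\le qN-n-1\}.$$
By Grothendieck's comparison theorem $H^n(\Gamma(U,\Omega_U^\bullet))=H^n(U,\mathbb C)$, so the forms that are exact on $U$ correspond to a subspace $L$ of these polynomials, of codimension at most $b_U$.

**Step 2 (each has a primitive of pole order $q+n-2$).** Let $w$ be such a form, $w=\iota_{\mathcal E}\hat\omega$ with $\hat\omega\in F_qT^{n+1}$ and $\mathcal E$ again the Euler field on $\mathbb C^{n+1}$. By (2), applied to a primitive of $w$ on $U$ (written with some $m\ge1$), and (3), $\hat\omega\in D_f(T^n)$. By the assumption $\hat\omega=D_f\xi$ with $\xi\in F_{q+n-2}T^n$. Hence $w=-d(\iota_{\mathcal E}\xi)$ with $\iota_{\mathcal E}\xi\in\Gamma(X,\Omega_X^{n-1}((q+n-2)V))$; in the chart this is $\varphi\,dx/g^q=d(\theta/g^{q+n-2})$ with $\theta$ a polynomial form. By Proposition 5 the lowest part of every nonzero $\varphi\in L$ lies in $(\mathfrak a:h^{n-1})$.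

**Step 3 (counting).** Consider the image of $L$ in $\mathbb C[x]/(x_1,\dots,x_n)^{\sigma+1}$. Its dimension is the sum over $k\le\sigma$ of the dimensions of its spaces of degree-$k$ lowest parts, and these lie in $(\mathfrak a:h^{n-1})_k$. So its codimension is at least
$$\sum_{k\le\sigma}\dim\big(\mathbb C[x]/(\mathfrak a:h^{n-1})\big)_k=\Lambda.$$
The equality holds because $\mathbb C[x]/(\mathfrak a:h^{n-1})\cong h^{n-1}R$ as vector spaces, and the left side is a graded quotient of $R$, which vanishes in degrees above $\sigma$. On the other hand all polynomials of degree at most $\sigma$ are allowed as $\varphi$, since $qN-n-1\ge\sigma$; so the space of allowed $\varphi$ maps onto $\mathbb C[x]/(x_1,\dots,x_n)^{\sigma+1}$, and the image of $L$ has codimension at most $b_U$. Hence $\Lambda\le b_U$, contradicting Lemma 3.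

Therefore $r_f\ge n+1$, and $r_f=n+1$ by Theorem A. Since $f$ has rational coefficients, Section 3, Step 1 gives this over every $\mathbb K$ of characteristic zero. $\blacksquare$
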